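# Tori in knot groups and the Lusternik–Schnirelmann category of knot complements

## 1. All categories from $1$ to $n-1$ occur

**Theorem 1.** Let $n\ge 3$.

(a) For every $k$ with $2\le k\le n-1$ there are infinitely many locally flat knots $S^{n-2}\subset S^n$, with pairwise non-isomorphic knot groups, whose complements have category exactly $k$.

(b) The set of values of $\operatorname{cat}(S^n\setminus S^{n-2})$ over all locally flat knots is exactly $\{1,2,\dots,n-1\}$.

Let us unpack the words. The **category** $\operatorname{cat}X$ of a space $X$ is the least $m$ such that $X$ is covered by $m+1$ open subsets, each contractible to a point *in* $X$; if there is no such $m$, then $\operatorname{cat}X=\infty$. "In $X$" matters: an open annulus around the equator of $S^2$ is not contractible, but its inclusion into $S^2$ is homotopic to a constant, so it is an allowed set. The sets may also be disconnected: if $X$ is path connected, a disjoint union of open sets each contractible in $X$ to a point is again contractible in $X$ to a point, since we may slide all the endpoints to one place. We shall use freely that $\operatorname{cat}$ is a homotopy invariant,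 that $\operatorname{cat}X=0$ iff $X$ is contractible, and that $\operatorname{cat}X\le\dim X$ for a connected CW complex. For example, $\operatorname{cat}S^n=1$ (two slightly enlarged hemispheres).

A **knot** is a locally flat embedded sphere $S^{n-2}\subset S^n$; its complement is $S^n\setminus S^{n-2}$, and its group is $\pi_1$ of the complement.

Part (a) contains a positive answer to the following conjecture, taken from "Lusternik-Schnirelmann Category Of Ribbon Knot Complement": for every $n\ge4$ and every $3\le k\le n-1$ there is a locally flat knot $S^{n-2}\subset S^n$ whose complement has category $k$. The background is this. A locally flat knot is topologically unknotted iff its complement has category $1$. A ribbon knot (one obtained from a trivial link of $(n-2)$-spheres by fusion along bands) has complement of category at most $2$, so exactly $2$ if it is nontrivial. Closed connected $n$-manifolds realize every category from $1$ to $n$, for instance $\operatorname{cat}(S^{n-k+1}\times T^{k-1})=k$. The proof below does not use these background facts.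

The simplest cases already show what has to be done. The unknot $S^{n-2}\subset S^n$ has complement homotopy equivalent to $S^1$, so category $1$. For $n=3$ the exterior of a knot is a compact $3$-manifold with nonempty boundary, hence has the homotopy type of a $2$-complex, so the category is at most $2$; we shall see that the trefoil has category exactly $2$. The first case that is not visible by hand is $n=4$, $k=3$: a knotted $2$-sphere in $S^4$ whose complement needs four sets.

## 2. Smooth knots, exteriors and meridians

We build knots smoothly, but allow exotic smooth structures on the ambient sphere.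

**Definition.** A *smooth knot* is a pair $(\Sigma^n,K)$, $n\ge3$, where $\Sigma$ is a closed smooth manifold homeomorphic to $S^n$ and $K\subset\Sigma$ is a smooth submanifold diffeomorphic to $S^{n-2}$.

Forgetting smoothness gives a locally flat knot in $S^n$. The normal bundle of $K$ is an oriented plane bundle whose Euler class is restricted from $H^2(\Sigma)=0$, so it is trivial. Fix a tubular neighbourhood $\nu(K)\cong K\times D^2$, using the Seifert framing if $n=3$. The *exterior* is
$$X(K)=\Sigma\setminus\operatorname{int}\nu(K)\simeq\Sigma\setminus K,$$
and the *meridian* is $\mu=\{pt\}\times\partial D^2$.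

Write $K$ as a union of two discs. Then $K\times D^2$ is attached to $X(K)$ as a $2$-handle along $\mu$ followed by an $n$-handle, and an $n$-handle does not change $\pi_1$ as $n\ge3$. Hence
$$\pi_1(X(K))/\langle\langle\mu\rangle\rangle=\pi_1(\Sigma)=1 .$$
By Alexander duality $\tilde H_i(\Sigma\setminus K)\cong\tilde H^{n-1-i}(S^{n-2})$, which is $\mathbb Z$ for $i=1$ and $0$ otherwise. So $X(K)$ is a homology circle, and $H_1$ is generated by $\mu$. Let $\varepsilon:\pi_1(X(K))\to\mathbb Z$ be the abelianization, with $\varepsilon(\mu)=1$. In particular $\mu$ has infinite order in $\pi_1(X(K))$.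

## 3. A torus in $\pi_1$ bounds the category from below

The standard lower bound is the cup-length estimate: *if a product of $d$ classes of positive degree in $H^*(X)$ is nonzero, then $\operatorname{cat}X\ge d$.* Indeed, suppose $U_1,\dots,U_m$ are open, contractible in $X$, and cover $X$. A class $u_i$ of positive degree restricts to $0$ on $U_i$, so it lifts to $H^*(X,U_i)$, and $u_1\cdots u_m$ lifts to $H^*(X,\bigcup U_i)=0$. So a nonzero product of $d$ classes forces more than $d$ sets.

Applied directly to a knot complement this stops at once. The complement is a homology circle, so $H^i=0$ for $i\ge2$ with any coefficient ring, and the estimate gives $\operatorname{cat}\ge1$ for every knot. The cohomology that we want must be found in a covering space. Call a map $\pi_1$-*injective* if it induces an injection on $\pi_1$.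

**Lemma 2.** Let $X$ be a connected manifold or CW complex and $f:T^d\to X$ a $\pi_1$-injective map. Then $\operatorname{cat}X\ge d$.

**Step 1: find a cover with cup length $d$.** Let $q:X_G\to X$ be the connected cover with $\pi_1(X_G)=G=f_*\pi_1(T^d)\cong\mathbb Z^d$. Then $f$ lifts to $\tilde f:T^d\to X_G$, a $\pi_1$-isomorphism. Since $H^1(\,\cdot\,;\mathbb Q)=\operatorname{Hom}(\pi_1,\mathbb Q)$, the map $\tilde f^*$ is an isomorphism on $H^1(\,\cdot\,;\mathbb Q)$. The top class of $T^d$ is a product of $d$ classes of degree $1$; these come from $X_G$, and the product of the corresponding classes in $H^*(X_G;\mathbb Q)$ pulls back to the top class, so it is nonzero. Thus $\operatorname{cat}X_G\ge d$.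

**Step 2: passing to a cover does not raise the category.** Let $U\subset X$ be open and contractible in $X$ to a point $y$. By the covering homotopy property, the composite of $q^{-1}(U)\to U$ with the contraction lifts to a homotopy that starts at the inclusion $q^{-1}(U)\to X_G$. It ends at a map into the discrete set $q^{-1}(y)$. That map is locally constant, so moving each point of $q^{-1}(y)$ along a chosen path in $X_G$ to one fixed point is a continuous homotopy. Hence $q^{-1}(U)$ is contractible in $X_G$ to a point. Applying this to all sets of a cover of $X$ gives $\operatorname{cat}X_G\le\operatorname{cat}X$. $\square$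

So the task is to find $\mathbb Z^k$ in knot groups, together with a matching upper bound.

## 4. The trefoil group and the Heisenberg group

The trefoil group is $B=\langle a,b\mid aba=bab\rangle$, with $a$ a meridian. Our first aim is to see $B$ as a semidirect product in which we can compute. Let $F$ be free on $x,y$, and let
$$\varphi(x)=y,\qquad\varphi(y)=x^{-1}y. \tag{1}$$
This is an automorphism of $F$; the inverse is $y\mapsto x$, $x\mapsto xy^{-1}$. The group $F\rtimes_\varphi\langle a\rangle$, with $aga^{-1}=\varphi(g)$, has the presentation
$$\langle a,x,y\mid axa^{-1}=y,\ aya^{-1}=x^{-1}y\rangle .$$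
Put $x_i=a^ixa^{-i}$. Eliminating $y=x_1$ leaves $\langle a,x\mid x_1=x_0x_2\rangle$. On the other hand, put $b=xa$ in $B$. Then $aba=axa^2=x_1a^3$ and $bab=xa^2xa=x_0x_2a^3$, so the relation of $B$ is the same one. Therefore $B=F\rtimes_\varphi\langle a\rangle$ with $x=ba^{-1}$. As $B_{ab}=\mathbb Z$ is generated by $a$, we get $[B,B]=\ker\varepsilon=F$, the free group on $x,y$.

Conjugating the relation by powers of $a$ gives $x_{i+2}=x_i^{-1}x_{i+1}$, where $x_i=\varphi^i(x)$. So
$$x_2=x^{-1}y,\quad x_3=y^{-1}x^{-1}y,\quad x_4=x_2^{-1}x_3=y^{-1}xy^{-1}x^{-1}y,\quad x_5=x_3^{-1}x_4=y^{-1}x^2y^{-1}x^{-1}y,$$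
$$x_6=x_4^{-1}x_5=(y^{-1}xyx^{-1}y)(y^{-1}x^2y^{-1}x^{-1}y)=y^{-1}xy\,x\,y^{-1}x^{-1}y,$$
$$x_7=x_5^{-1}x_6=(y^{-1}xyx^{-2}y)(y^{-1}xyxy^{-1}x^{-1}y)=y^{-1}xyx^{-1}\,y\,xy^{-1}x^{-1}y .$$
With $z=y^{-1}xyx^{-1}$, so that $z^{-1}=xy^{-1}x^{-1}y$, these say
$$\varphi^6(x)=zxz^{-1},\qquad\varphi^6(y)=zyz^{-1}. \tag{2}$$
Also $\varphi(z)=(y^{-1}x)\,y\,(x^{-1}y)\,y^{-1}=z$.

**Lemma 3.** (i) $H:=\varepsilon^{-1}(6\mathbb Z)/\langle\langle a^6\rangle\rangle$ is $\langle x,y\mid[x,y]\text{ central}\rangle$, the integral Heisenberg group. In $H$ the images of all $\varphi^i(x)$ have infinite order, and $x,z$ generate a subgroup $\mathbb Z^2$.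

(ii) $B$ contains a subgroup $\mathbb Z^2$.

*Proof.* (i) We have $\varepsilon^{-1}(6\mathbb Z)=F\rtimes\langle a^6\rangle$. Killing $a^6$ imposes $g=\varphi^6(g)$ for $g\in F$, which by (2) says that $z$ commutes with $x$ and $y$. Now $[x,y]=xyx^{-1}y^{-1}=yzy^{-1}$, so $z$ is central iff $[x,y]$ is, and then they are equal. This is the integral Heisenberg group; its centre is infinite cyclic, generated by $z$, and $H_{ab}=\mathbb Z^2$ on $x,y$. So $x$ has infinite order. Conjugation by $a$ fixes $a^6$, so $\varphi$ induces an automorphism of $H$, and every $\varphi^i(x)$ has infinite order. The elements $x$ and $z$ commute; if $x^iz^j=1$, then $i=0$ by passing to $H_{ab}$, and then $j=0$.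

(ii) Let $w=a^6z^{-1}$. It commutes with $a$, as $\varphi(z)=z$. By (2), conjugation by $w$ sends $x$ to $\varphi^6(z^{-1}xz)=z^{-1}(zxz^{-1})z=x$, and likewise fixes $y$; so $w$ is central. If $a^iw^j=1$, then $a^{i+6j}z^{-j}=1$. Applying $\varepsilon$ gives $i+6j=0$, so $z^{-j}=1$ in the free group $F$, so $j=0$ and $i=0$. Thus $\langle a,w\rangle\cong\mathbb Z^2$. $\square$

Two commuting elements define a map from $T^2$. So the trefoil exterior receives a $\pi_1$-injective $T^2$, and by Lemma 2 its category is at least $2$. With the bound from Section 1 it is exactly $2$. This settles the existence for $n=3$.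

## 5. Spinning raises $n$ and keeps the category

Let $(\Sigma^n,K)$ be a smooth knot and $p\ge1$. Remove from $(\Sigma,K)$ a small open standard ball pair centred at a point of $K$. What is left is a pair $(D,D_0)$ with $D$ homeomorphic to $D^n$ (generalized Schoenflies theorem) and $D_0\cong D^{n-2}$. The boundary pair $(\partial D,\partial D_0)$ is the standard $(S^{n-1},S^{n-3})$, and it has a product collar in $(D,D_0)$.

**Definition.** The *$p$-spin* of $K$ is
$$\partial(D_0\times D^{p+1})=D_0\times S^p\cup\partial D_0\times D^{p+1}\ \subset\ \partial(D\times D^{p+1})\cong S^{n+p}.$$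

It is an $(n+p-2)$-sphere, locally flat because of the product collar. Next we compute its complement up to homotopy. Let $X_D=D\setminus(\text{open tube of }D_0)$ and $A=X_D\cap\partial D$. Then $A$ is the exterior of the standard $S^{n-3}\subset S^{n-1}$, so $A\cong S^1\times D^{n-2}$.

* *The inclusion $X_D\to\Sigma\setminus K$ is a homotopy equivalence.* First, $X_D\simeq D\setminus D_0$. The removed open ball pair is an open cone on $(S^{n-1},S^{n-3})$ with cone point on $K$, so the ball minus $K$ is the open collar $(S^{n-1}\setminus S^{n-3})\times(0,1)$, and adding it changes nothing.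
* *The complement of the $p$-spin* is $(D\setminus D_0)\times S^p\cup(\partial D\setminus\partial D_0)\times D^{p+1}$. Pushing radially out of the tube deformation retracts the pair $(D\setminus D_0,\partial D\setminus\partial D_0)$ to $(X_D,A)$. Multiplying by the identity of $S^p$ and of $D^{p+1}$, we see that the complement is homotopy equivalent to
$$X^{(p)}=X_D\times S^p\cup_{A\times S^p}A\times D^{p+1}. \tag{3}$$
* *The group does not change.* By van Kampen, $X_D\times pt\to X^{(p)}$ is a $\pi_1$-isomorphism: for $p=1$ the factor $\pi_1(S^1)=\mathbb Z$ is killed, and for $p\ge2$ nothing changes. Meridians correspond to meridians. The projection to the first factor is a retraction $X^{(p)}\to X_D$.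

As a small example, let $K$ be unknotted. Then $X_D=S^1\times D^{n-1}$ and $A=S^1\times D^{n-2}$ with $D^{n-2}\subset\partial D^{n-1}$, so $X^{(p)}=S^1\times(D^{n-1}\times S^p\cup D^{n-2}\times D^{p+1})$. The second factor is homotopy equivalent to $D^{p+1}$, so $X^{(p)}\simeq S^1$, as it should be.

**Lemma 4.** Let $(\Sigma^{k+1},K)$ be a smooth knot, $k\ge2$. Then the complements of $K$ and of all its $p$-spins, $p\ge1$, have category $\le k$.

For $K$ itself this will be a dimension count. For the spins a dimension count is too weak: the complex that replaces $X^{(p)}$ below has dimension up to $k+p$. The remedy is to cut up only the first factor.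

**Step 1: collapse $X_D$ to dimension $k$ without touching $A$.** After rounding corners, $X_D$ is a compact connected smooth $(k+1)$-manifold, and $A\ne\partial X_D$ is a codimension-$0$ submanifold of $\partial X_D$. Triangulate $\partial X_D$ smoothly with $A$ a subcomplex, and extend to a smooth triangulation of $X_D$. Choose a top simplex $s_0$ with a $k$-face $\tau_0\subset\partial X_D$, $\tau_0\not\subset A$. Removing the $(k-1)$-skeleton, which has codimension $2$, does not disconnect $X_D$, so the dual graph (top simplices, joined when they share a $k$-face) is connected. Hence we may order the top simplices $s_0,s_1,\dots$ such that each $s_j$ with $j\ge1$ shares an interior $k$-face $\tau_j$ with an earlier one. An interior $k$-face has exactly two top cofaces, and $s_j$ is the later one of the two for $\tau_j$; so the $\tau_j$ are distinct. Once $s_0,\dots,s_{j-1}$ are removed, $\tau_j$ is a face of $s_j$ only, that is, a free face. So we may collapse $(s_0,\tau_0),(s_1,\tau_1),\dots$ in turn. The faces $\tau_j$, $j\ge1$, are interior and $\tau_0\not\subset A$, so no simplex of $A$ is removed. The result is a strong deformation retraction of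 $X_D$ onto a connected subcomplex $Y\supset A$ with $\dim Y\le k$.

Hence $\operatorname{cat}(\Sigma\setminus K)=\operatorname{cat}X_D=\operatorname{cat}Y\le k$. The deformation is rel $A$, so it extends over $A\times D^{p+1}$ by the identity, and
$$X^{(p)}\simeq Z:=Y\times S^p\cup A\times D^{p+1}\ \subset\ Y\times D^{p+1}.$$

**Step 2: cover $Z$ by sets indexed by the simplices of $Y$.** Let $\rho:Z\to Y$ be the projection and $Y',A'$ the first barycentric subdivisions. For a simplex $\sigma$ of $Y$ with barycentre $b_\sigma$, let $st(b_\sigma)$ be the open star of $b_\sigma$ in $Y'$, and let $W_\sigma=\rho^{-1}(st(b_\sigma))$, an open set. All $W_\sigma$ together cover $Z$. The vertices of a simplex of $Y'$ are barycentres of simplices of distinct dimensions, so for distinct $\sigma$ of the same dimension the $W_\sigma$ are disjoint.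

**Step 3: each $W_\sigma$ is contractible in $Z$ to a point.** Let $h_t$ be the straight-line contraction of $st(b_\sigma)$ to $b_\sigma$.

* Let $\sigma\not\subset A$. If $st(b_\sigma)$ met $A$, some open simplex of $A'$ would have $b_\sigma$ as a vertex, which forces $\sigma\subset A$. So $st(b_\sigma)\cap A=\emptyset$ and $W_\sigma=st(b_\sigma)\times S^p$. The homotopy $h_t\times\mathrm{id}$ deforms it to $b_\sigma\times S^p$; a path in $Y$ from $b_\sigma$ to some $a\in A$ moves this to $a\times S^p$, which contracts in $a\times D^{p+1}$.
* Let $\sigma\subset A$. A straight line to $b_\sigma$ stays in its open simplex until it reaches $b_\sigma$, so $h_t$ preserves $st(b_\sigma)\cap A$. Hence $h_t\times\mathrm{id}$ stays in $Z$ and deforms $W_\sigma$ into $b_\sigma\times D^{p+1}\subset Z$, which is contractible.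

**Step 4: count.** Since $Z$ is path connected, $U_i=\bigsqcup_{\dim\sigma=i}W_\sigma$ is open and contractible in $Z$ to a point. The $k+1$ sets $U_0,\dots,U_k$ cover $Z$. So $\operatorname{cat}X^{(p)}=\operatorname{cat}Z\le k$. $\square$

**Corollary 5.** If $(\Sigma^{k+1},K)$ is a smooth knot, $k\ge2$, with a $\pi_1$-injective map $T^k\to\Sigma\setminus K$, then the complements of $K$ and of all its $p$-spins have category exactly $k$.

*Proof.* As $\Sigma\setminus K\simeq X_D$ and $X_D\to X^{(p)}$ is $\pi_1$-injective, Lemma 2 gives $\ge k$. Lemma 4 gives $\le k$. $\square$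

Applied to the trefoil, this gives category exactly $2$ in every $S^n$ with $n\ge3$. It also shows what spinning cannot do: starting from the trefoil we stay at $2$ for ever. To reach category $k$ by this corollary we need a knot in dimension $k+1$ whose group already contains $\mathbb Z^k$.

## 6. Cyclic branched covers

Let $(\Sigma^n,K)$ be a smooth knot, $r\ge2$, and let $X_r\to X(K)$ be the $r$-fold cyclic cover, belonging to $\varepsilon$ mod $r$. On the boundary, $\pi_1(K\times\partial D^2)\to\mathbb Z/r$ is trivial on $\pi_1(K)$: that group is trivial for $n\ge4$, and for $n=3$ it is generated by the longitude, which is null-homologous. It sends $\mu$ to $1$. So $\partial X_r\cong K\times S^1$ is connected and covers $K\times\partial D^2$ by $\mathrm{id}\times(z\mapsto z^r)$.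

**Definition.** The *$r$-fold cyclic branched cover* is the closed smooth manifold $M_r(K)=X_r\cup K\times D^2$.

Its deck transformation $\tau$, chosen to be rotation by $2\pi/r$ on the factor $D^2$, is smooth of order $r$, and $\langle\tau\rangle\cong\mathbb Z/r$ acts freely on $X_r$. Attaching $K\times D^2$ to $X_r$ amounts to attaching a $2$-handle along the lift of $\mu^r$ and an $n$-handle. So
$$\pi_1(M_r(K))=\varepsilon^{-1}(r\mathbb Z)/\langle\langle\mu^r\rangle\rangle. \tag{4}$$

For the trefoil $K_3$, (4) reads $\pi_1(M_r(K_3))=F/\langle\langle g^{-1}\varphi^r(g)\rangle\rangle$. Two values of $r$: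

* $r=2$: the relations are $x=\varphi^2(x)=x^{-1}y$ and $y=\varphi^2(y)=x_3=y^{-1}x^{-1}y$, that is, $y=x^2$ and $y=x^{-1}$. The group is $\mathbb Z/3$.
* $r=6$: by Lemma 3 the group is $H$, which contains $\langle x,z\rangle\cong\mathbb Z^2$.

So a torus in the knot complement need not survive in a branched cover, and $r=6$ is a good choice for the trefoil.

## 7. From a torus in a branched cover to a larger torus one dimension up

The mapping torus of $\tau$ has one extra circle direction, and since $\tau^r=\mathrm{id}$, this direction commutes with everything in $\pi_1(M_r(K))$ after passing to a finite cover. The lemma turns the mapping torus, minus a circle, into a knot complement.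

**Lemma 6.** Let $(\Sigma^n,K)$, $n\ge3$, be a smooth knot and $r\ge2$. Suppose there is a $\pi_1$-injective map $g:T^{n-1}\to M=M_r(K)$. Then there is a smooth knot $(\Sigma_+^{n+1},K_+)$ and a $\pi_1$-injective map $T^n\to\Sigma_+\setminus K_+$.

**Step 1: the construction.** Let $N=M\times\mathbb R/(m,s)\sim(\tau m,s+1)$, a closed smooth manifold. Write $\times_\tau\mathbb R$ for mapping tori of restrictions of $\tau$. Then
$$N=E\cup(K\times V),\qquad E=X_r\times_\tau\mathbb R,\qquad V=D^2\times_\tau\mathbb R .$$
Here $V$ is the mapping torus of a rotation, so a solid torus, with core $0\times_\tau\mathbb R$. Fix $k_0\in K$, let $*=(k_0,0)\in K\times D^2\subset M$, so that $\tau(*)=*$, and let $t=\{*\}\times_\tau\mathbb R$, a circle. Write $K=D_+\cup D_-$ as a union of two $(n-2)$-discs meeting along their common boundary, $k_0\in\operatorname{int}D_+$. After rounding corners, $\nu(t)=D_+\times V\cong D^n\times S^1$ is a tubular neighbourhood of $t$. Put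
$$N_0=N\setminus\operatorname{int}\nu(t)=E\cup_{D_-\times\partial V}(D_-\times V),$$
$$\Sigma_+=N_0\cup_{S^{n-1}\times S^1}(S^{n-1}\times D^2),\qquad K_+=S^{n-1}\times0,$$
for some trivialization $\partial\nu(t)\cong S^{n-1}\times S^1$ coming from $\nu(t)\cong D^n\times S^1$. Then $\Sigma_+\setminus K_+\cong N\setminus t$.

As a small example, let $K$ be unknotted. Then $M=S^n$ with $\tau$ a rotation fixing $*$, and $N\setminus t$ is the mapping torus of a diffeomorphism of $\mathbb R^n$, so homotopy equivalent to $S^1$.

**Step 2: $E$ has the homology of a torus $k\times\partial V$.** This prepares the homology of $\Sigma_+$. We have $(m,s)\sim(\tau^rm,s+r)=(m,s+r)$, so translation in $s$ defines an action of $\mathbb R/r\mathbb Z$ on $E$. It is free: if $(m,s+u)\sim(m,s)$, then $u$ is an integer and $\tau^um=m$, so $r\mid u$, as $\langle\tau\rangle$ acts freely on $X_r$. So $E$ is a principal circle bundle over $X_r/\tau=X(K)$. For $k\in D_-$ the torus $k\times\partial V\subset E$ is its restriction over the meridian $\mu_k=k\times\partial D^2$. Compare the homology Gysin sequences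
$$\cdots\to H_{i+1}(\text{base})\to H_{i-1}(\text{base})\to H_i(\text{total})\to H_i(\text{base})\to H_{i-2}(\text{base})\to\cdots$$
of the two bundles. Since $H_*(\mu_k)\to H_*(X(K))$ is an isomorphism, the five lemma shows that $H_*(k\times\partial V)\to H_*(E)$ is an isomorphism.

**Step 3: $\Sigma_+$ has the homology of $S^{n+1}$.** As $D_-$ is contractible, $D_-\times V$ deformation retracts to $D_-\times\partial V\cup k\times V$, so $N_0\simeq E\cup_{k\times\partial V}(k\times V)$. By excision $H_*(N_0,k\times V)\cong H_*(E,k\times\partial V)=0$. So $N_0$ is a homology circle, generated by the core of $V$.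

Next, $S^{n-1}\times D^2$ is attached to $N_0$ as a $2$-handle along a generator of $\pi_1(\partial\nu(t))=\pi_1(S^{n-1}\times S^1)=\mathbb Z$, followed by an $(n+1)$-handle. To identify the generator, take $k\in\partial D_+=\partial D_-$. The circle $k\times\mathrm{core}(V)$ lies in $\partial\nu(t)$ and is homotopic to $t$ in $\nu(t)$. As $\pi_1(\partial\nu(t))\to\pi_1(\nu(t))$ is an isomorphism, the generator is freely homotopic in $\partial\nu(t)$ to $k\times\mathrm{core}(V)$ up to orientation. So the $2$-handle kills the generator of $H_1(N_0)=\mathbb Z$ and leaves an acyclic space, and the $(n+1)$-handle then adds one class in degree $n+1$.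

**Step 4: $\Sigma_+$ is simply connected.** By van Kampen $\pi_1(N_0)=\pi_1(E)*_{\pi_1(\partial V)}\pi_1(V)$. The $2$-handle kills the core, which generates $\pi_1(V)$, and the $(n+1)$-handle has no effect. Hence
$$\pi_1(\Sigma_+)=\pi_1(E)/\langle\langle\operatorname{im}\pi_1(\partial V)\rangle\rangle .$$
The image of $\pi_1(\partial V)$ contains the class of the circle fibre of $E\to X(K)$ and maps onto $\langle\mu\rangle$. By exactness of $\pi_1(\text{fibre})\to\pi_1(E)\to\pi_1(X(K))\to1$, the quotient is $\pi_1(X(K))/\langle\langle\mu\rangle\rangle=1$.

So $\Sigma_+$ is a smooth homotopy sphere of dimension $n+1\ge4$, hence homeomorphic to $S^{n+1}$ (Freedman in dimension $4$; Smale, Stallings, Newman in dimensions $\ge5$). Thus $(\Sigma_+,K_+)$ is a smooth knot.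

**Step 5: the torus $T^n$.** By general position $g:T^{n-1}\to M^n$ may be taken to miss the point $*$, and $\pi_1(M\setminus *)=\pi_1(M)$ as $n\ge3$. So $g:T^{n-1}\to M\setminus *$ is $\pi_1$-injective. Since $\tau^r=\mathrm{id}$, the $r$-fold cover of $N\setminus t$ associated with $N\to\mathbb R/\mathbb Z$ is $(M\setminus *)\times\mathbb R/(m,s)\sim(m,s+r)$, that is, $(M\setminus *)\times S^1$. A covering is $\pi_1$-injective, so
$$T^n=T^{n-1}\times S^1\xrightarrow{\ g\times\mathrm{id}\ }(M\setminus *)\times S^1\longrightarrow N\setminus t\cong\Sigma_+\setminus K_+$$
is $\pi_1$-injective. $\square$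

Start with the trefoil and $r=6$: Lemma 3(i) gives $T^2\to M_6(K_3)$, and Lemma 6 gives a knot $(\Sigma^4,K_4)$ with a $\pi_1$-injective $T^3$ in its complement. By Corollary 5 its complement has category exactly $3$. This settles $n=4$, $k=3$.

## 8. The Heisenberg group blocks a second round

To repeat Lemma 6 with $K_4$ we would need a $\pi_1$-injective $T^3\to M_r(K_4)$ for some $r$. We have a $T^3$ in the *complement* of $K_4$, which is something else. In fact no $r$ works.

**Remark 7.** For no $r\ge2$ does $\pi_1(M_r(K_4))$ contain $\mathbb Z^3$.

*Proof.* Write $M=M_6(K_3)$, choose $e=(k,0)\in M$ with $k\in\partial D_+$, and let $\sigma=\{e\}\times_\tau\mathbb R$. By Step 3 above, $\sigma$ represents the meridian of $K_4$ up to orientation and conjugacy. The group of $K_4$ is $\pi_1(N\setminus t)=\pi_1(M\setminus *,e)\rtimes\langle\sigma\rangle=H\rtimes\langle\sigma\rangle$, with $\sigma$ acting by $\tau_*^{\pm1}$.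

To compute $\tau_*$, let $\delta$ be a radius of $k\times D^2$ from $e$ to a point $e'$ of $k\times\partial D^2$, and $\alpha$ the arc of $k\times\partial D^2$ from $e'$ to $\tau e'$, a lift of $\mu$. In the disc, the radius $\tau\delta$ is homotopic to $\delta\alpha$. So for a loop $\gamma$ in $X_6$ at $e'$ we have $\tau_*[\delta\gamma\delta^{-1}]=[\delta\,\alpha\,\tau(\gamma)\,\alpha^{-1}\delta^{-1}]$, and $\alpha\,\tau(\gamma)\,\alpha^{-1}$ projects to the conjugate of the image of $\gamma$ by $\mu=a$. Thus $\tau_*=\varphi$ on $H$, up to the choice of orientations.

The subgroup $H$ is the kernel of $H\rtimes\langle\sigma\rangle\to\mathbb Z$, so it is the commutator subgroup of the knot group. By (4), $\pi_1(M_r(K_4))$ is the quotient $Q$ of $H$ by the relations $h=\varphi^r(h)$.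

* If $6\mid r$, then $\varphi^r=\mathrm{id}$ on $H$ by (2), since $z$ is central there; so $Q=H$. A subgroup $\mathbb Z^3$ of $H$ would meet the centre $\langle z\rangle$ in rank at most $1$, so its image in $H_{ab}=\mathbb Z^2$ would have rank $2$. It would contain commuting elements with linearly independent images $(i,j)$ and $(k,l)$. But their commutator is $z^{il-jk}\ne1$.
* If $6\nmid r$, note that $\varphi$ acts on $H_{ab}$ by $x\mapsto y$, $y\mapsto-x+y$, with characteristic polynomial $T^2-T+1$, whose roots are the primitive sixth roots of unity. So $\varphi^r-1$ is invertible on $H_{ab}\otimes\mathbb Q$, and $Q_{ab}=Q/\langle z\rangle$ is finite, of order $m$ say. Then $x^m\in\langle z\rangle$ in $Q$, and $z^m=[x,y]^m=[x^m,y]=1$, as $z$ is central. So $Q$ is finite. $\square$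

So before each use of Lemma 6 the knot must be modified, in such a way that the torus of its complement reappears in a branched cover.

## 9. Hiding a knot exterior inside a pattern with room for it

We want a new knot whose exterior contains all of $X(K)$ as a piece, such that $X(K)$ lifts homeomorphically to the $6$-fold cover and stays $\pi_1$-injective after the branch set is filled in. So we take a pattern $J$ whose group we know and replace a neighbourhood of a circle $c\subset X(J)$ by $X(K)$. The circle $c$ should be null-homologous in $X(J)$, so that $X(K)$ lifts, and its lifts should have infinite order in $\pi_1(M_6(J))$, so that the gluing gives an amalgamated product. Lemma 3 provides such a circle, namely $x=ba^{-1}$.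

**Lemma 8.** Let $n\ge4$ and let $(\Sigma^n,K)$ be a smooth knot with a $\pi_1$-injective map $T^{n-1}\to\Sigma\setminus K$. Then there is a smooth knot $(\hat\Sigma^n,\hat K)$ with a $\pi_1$-injective map $T^{n-1}\to M_6(\hat K)$.

**Step 1: the pattern.** Let $J\subset S^n$ be the $(n-3)$-spin of the trefoil; it is smooth after rounding corners. By Section 5, $\pi_1(X(J))=B$ with meridian $a$. By (4) and Lemma 3, $\pi_1(M_6(J))=H$.

**Step 2: the circle.** Let $c\subset\operatorname{int}X(J)$ be a smooth embedded circle representing $x=ba^{-1}\in[B,B]$. Since $n\ge4$, the circle $c$ is isotopic in $S^n$ to the standard circle $S^1\times0$ in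
$$S^n=\partial(D^2\times D^{n-1})=S^1\times D^{n-1}\cup D^2\times S^{n-2}.$$
Transport this decomposition by an ambient isotopy, and shrink the factor $D^{n-1}$ until the neighbourhood of $c$ misses $J$ (the part cut off is a collar, added to $D^2\times S^{n-2}$). The result is a tubular neighbourhood $\nu(c)\cong c\times D^{n-1}$ inside $X(J)$ and a diffeomorphism
$$S^n\setminus\operatorname{int}\nu(c)\cong D^2\times S^{n-2},$$
which on the boundary identifies $c\times S^{n-2}$ with $\partial D^2\times S^{n-2}$ as products.

**Step 3: the new knot.** Form
$$\hat\Sigma=(S^n\setminus\operatorname{int}\nu(c))\cup_{c\times S^{n-2}=\mu\times K}X(K),$$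
gluing $c$ to $\mu=\mu_K$ and $S^{n-2}$ to $K$. By Step 2, $\hat\Sigma\cong(D^2\times K)\cup X(K)=\Sigma$, so $\hat\Sigma$ is homeomorphic to $S^n$. Let $\hat K=J\subset\hat\Sigma$. This is a smooth knot with
$$X(\hat K)=(X(J)\setminus\operatorname{int}\nu(c))\cup_{c\times S^{n-2}}X(K).$$
As a check, if $K$ is unknotted then $X(K)\cong S^1\times D^{n-1}$ just refills $\nu(c)$, and $\hat K=J$.

**Step 4: the branched cover.** We determine $M_6(\hat K)$. Removing $\nu(c)$ does not change $\pi_1$ of $X(J)$, because $c$ has codimension $n-1\ge3$. The abelianization $\hat\varepsilon$ of $\pi_1(X(\hat K))$ is $1$ on the meridian of $\hat K$, which is that of $J$. So it restricts to the abelianization $\varepsilon$ of $\pi_1(X(J)\setminus\nu(c))=B$. As $c\in[B,B]$, we have $\hat\varepsilon(c)=0$; and $H_1(X(K))$ is generated by $\mu=c$, so $\hat\varepsilon$ vanishes on $\pi_1(X(K))$. Hence the $6$-fold cyclic cover is trivial over $X(K)$, and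
$$M_6(\hat K)=\Bigl(M_6(J)\setminus\bigcup_{i=1}^6\operatorname{int}\nu(c_i)\Bigr)\cup\bigsqcup_{i=1}^6X(K)_i,$$
where $c_1,\dots,c_6$ are the six lifts of $c$ and each $X(K)_i$ is a copy of $X(K)$, glued along $c_i\times S^{n-2}$ with $c_i=\mu_i$.

**Step 5: the torus survives.** Removing the $\nu(c_i)$ does not change $\pi_1(M_6(J))=H$, again by codimension $\ge3$. The six lifts of $c$ correspond, up to conjugacy, to the elements $a^jxa^{-j}=\varphi^j(x)$ of $\varepsilon^{-1}(6\mathbb Z)$. By Lemma 3 their images in $H$ have infinite order. Each $\mu_i$ has infinite order in $\pi_1(X(K)_i)$, since it does in $H_1$. As $n\ge4$, $\pi_1(c_i\times S^{n-2})=\mathbb Z$, which thus injects into both sides. By van Kampen, $\pi_1(M_6(\hat K))$ is an iterated amalgamated free product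
$$(\cdots(H*_{c_1=\mu_1}\pi_1X(K)_1)*\cdots)*_{c_6=\mu_6}\pi_1X(K)_6 .$$
At each stage $H$ embeds in the group built so far, so the next $c_i$ still has infinite order there. All factors embed, in particular $\pi_1(X(K)_1)$. So $T^{n-1}\to X(K)_1\subset M_6(\hat K)$ is $\pi_1$-injective. $\square$

The condition $n\ge4$ was used three times: to unknot $c$, to remove it without changing $\pi_1$, and to have $\pi_1(c\times S^{n-2})=\mathbb Z$. This is why the induction starts with a direct step from $3$ to $4$.

## 10. Knots of every category from $2$ to $n-1$

**Proposition 9.** For every $n\ge3$ there is a smooth knot $(\Sigma^n,K_n)$ with a $\pi_1$-injective map $T^{n-1}\to\Sigma^n\setminus K_n$.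

*Proof.* For $n=3$ take the trefoil; by Lemma 3(ii) its group contains $\mathbb Z^2$. For $n=4$: by (4) and Lemma 3(i), $\pi_1(M_6(K_3))=H\supset\langle x,z\rangle\cong\mathbb Z^2$, so there is a $\pi_1$-injective $T^2\to M_6(K_3)$; apply Lemma 6 with $n=3$, $r=6$. For $n\Rightarrow n+1$ with $n\ge4$: apply Lemma 8 to $K_n$, and then Lemma 6 with $r=6$ to $\hat K$. $\square$

Now let $n\ge3$ and $2\le k\le n-1$. Take $(\Sigma^{k+1},K_{k+1})$ from Proposition 9, and let $K$ be $K_{k+1}$ itself if $n=k+1$, or its $(n-k-1)$-spin if $n>k+1$. This is a locally flat knot $S^{n-2}\subset S^n$, and by Corollary 5 its complement has category exactly $k$. For $n\ge4$ and $3\le k\le n-1$ this is the conjecture of Section 1.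

## 11. Infinitely many groups: part (a)

**Step 1: a family with the right category.** Let $2\le k\le n-1$, let $(\Sigma^{k+1},K_{k+1})$ be as in Proposition 9, and let $\Lambda\subset S^{k+1}$ be the trefoil ($k=2$) or its $(k-2)$-spin ($k\ge3$). For $j\ge0$ let $K^j=K_{k+1}\#\,j\Lambda$, a smooth knot. Its exterior is the union of the exteriors of the summands, glued along copies of $S^1\times D^{k-1}$ (meridian times disc). Meridians have infinite order, so the group of $K^j$ is an iterated amalgamated product over $\langle\mu\rangle\cong\mathbb Z$ in which $\pi_1(X(K_{k+1}))$ embeds, and the $\pi_1$-injective $T^k$ persists. By Corollary 5, $K^j$ and all its spins have complement of category exactly $k$. In $S^n$ use the $(n-k-1)$-spin, or $K^j$ itself if $n=k+1$. Spinning preserves the group.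

**Step 2: an invariant of the group, and its finiteness.** For a knot group $\pi=\pi_1(X)$, where $X$ is the exterior of a smooth knot and $X_\infty$ its infinite cyclic cover, consider
$$d(\pi)=\dim_{\mathbb Q}H_1([\pi,\pi];\mathbb Q)=\dim_{\mathbb Q}H_1(X_\infty;\mathbb Q).$$
We show that it is finite. As $X$ is compact and $\mathbb Q[t^{\pm1}]$ is Noetherian, $H_1(X_\infty;\mathbb Q)$ is finitely generated over $\mathbb Q[t^{\pm1}]$. In the Milnor sequence with rational coefficients
$$H_1(X_\infty)\xrightarrow{\,t-1\,}H_1(X_\infty)\to H_1(X)\to H_0(X_\infty)\to0$$
the last map is a surjection $\mathbb Q\to\mathbb Q$, hence an isomorphism. So $t-1$ is surjective on $H_1(X_\infty;\mathbb Q)$. A finitely generated module over the principal ideal domain $\mathbb Q[t^{\pm1}]$ is a free module plus a torsion module. There is no free summand here, because $t-1$ is not surjective on $\mathbb Q[t^{\pm1}]$. So the module is torsion and finitely generated, hence finite-dimensional over $\mathbb Q$.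

**Step 3: the invariant separates the family.** In the infinite cyclic cover of a connected sum, the glued piece $S^1\times D^{k-1}$ lifts to the contractible $\mathbb R\times D^{k-1}$, so Mayer–Vietoris shows that $d$ is additive under connected sum. For $\Lambda$ it equals $2$, since $[B,B]$ is free of rank $2$. So $d$ grows by $2$ with each increment of $j$, and the groups of the $K^j$ are pairwise non-isomorphic. This proves Theorem 1(a). $\square$

## 12. No complement needs more than $n$ open sets: part (b)

The values $2,\dots,n-1$ occur by (a), and $1$ occurs for the unknot. The value $0$ is impossible because $H_1(S^n\setminus S^{n-2})=\mathbb Z\ne0$. It remains to show $\operatorname{cat}X\le n-1$ for the complement $X$ of any locally flat knot. Lemma 4 does not do this, since it is about smooth knots and their spins.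

If $n=3$, the knot is tame and $X$ has the homotopy type of a $2$-complex. Let $n\ge4$. Then $X$ is a connected noncompact $n$-manifold and has the homotopy type of a CW complex. We want a complex of dimension $n-1$, and use Wall's theorem (*Finiteness conditions for CW-complexes*, Ann. of Math. 81 (1965), Theorem E): *if $m\ge3$, $H_i(\tilde X)=0$ for $i>m$, and $H^{m+1}(X;\mathcal A)=0$ for every local coefficient system $\mathcal A$, then $X$ is homotopy equivalent to a CW complex of dimension $\le m$.* Take $m=n-1\ge3$.

**Step 1: homology of the universal cover.** The universal cover $\tilde X$ is a connected $n$-manifold, noncompact because it maps onto $X$. So $H_i(\tilde X)=0$ for $i\ge n$.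

**Step 2: reduce the cohomology condition to locally finite chains.** By Poincaré duality $H^n(X;\mathcal A)\cong H_0^{BM}(X;\mathcal A\otimes\mathrm{or})$, the homology of locally finite chains. So we must show that every locally finite $0$-chain bounds a locally finite $1$-chain. We do this by pushing each of its points to infinity along a ray, and for this we need a suitable exhaustion.

**Step 3: a good exhaustion.** We claim that there are compact sets $C_1\subset C_2\subset\cdots$ with union $X$ and $C_i\subset\operatorname{int}C_{i+1}$ such that no component of $X\setminus C_i$ is relatively compact. It is enough to fill in a nonempty compact set $C$, that is, to see that $C$ together with all relatively compact components of $X\setminus C$ is compact. Choose a compact $C'$ with $C\subset\operatorname{int}C'$. As $X$ is connected, the closure of each component of $X\setminus C$ meets $C$. So a component not contained in $\operatorname{int}C'$ meets the frontier of $C'$. The components are open and disjoint, and they cover this compact frontier, so only finitely many meet it. Hence the relatively compact components lie in $C'$ with finitely many exceptions,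 and their union is relatively compact. The filled set is the complement of the union of the other components, which is open; so it is closed, hence compact. The components of its complement are exactly those other ones. Now construct $C_{i+1}$ by filling in a compact neighbourhood of $C_i$ that also contains the $(i+1)$st term of some compact exhaustion of $X$.

**Step 4: rays.** Put $C_0=\emptyset$; the only component of $X\setminus C_0=X$ is not relatively compact either. Let $p\in C_{i+1}\setminus C_i$, $i\ge0$. The component of $X\setminus C_i$ containing $p$ is path connected and is not contained in $C_{i+1}$. So $p$ can be joined within $X\setminus C_i$ to a point outside $C_{i+1}$, then this point within $X\setminus C_{i+1}$ to a point outside $C_{i+2}$, and so on. This gives a proper ray from $p$ missing $C_i$.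

**Step 5: the bounding chain.** Let a locally finite $0$-chain be given. It has finitely many points in each $C_{i+1}$. Take for each of its points $p\in C_{i+1}\setminus C_i$ a ray as in Step 4, divided into $1$-simplices, with the coefficient of $p$ transported along it. A ray whose starting point lies outside $C_i$ misses $C_i$. So only the finitely many rays that start in $C_i$ meet $C_i$, and each of them is proper, hence meets $C_i$ in finitely many of its $1$-simplices. The sum of all rays is therefore a locally finite $1$-chain, and its boundary is the given $0$-chain up to sign. So $H_0^{BM}(X;\mathcal A\otimes\mathrm{or})=0$, and $H^n(X;\mathcal A)=0$ for every $\mathcal A$.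

By Wall's theorem $X$ is homotopy equivalent to a connected CW complex of dimension $\le n-1$, and so $\operatorname{cat}X\le n-1$. This proves Theorem 1(b). $\blacksquare$
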